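# Decomposing a digraph into $\Delta$ galaxies

## 1. Galaxies, and the guess $dst(D)\le\Delta$ for small $\Delta$

All digraphs are finite, without loops and without multiple arcs. Two opposite arcs $uv$ and $vu$ may both be present. For a vertex $v$ we write $d^-(v)$ and $d^+(v)$ for its in-degree and out-degree, $d(v)=d^-(v)+d^+(v)$ for its total degree, and $\Delta=\Delta(D)=\max_v d(v)$. Paths and cycles in digraphs are directed; "connected" and "component" refer to the underlying undirected graph. Undirected graphs are simple unless we say "multigraph".

**Definition (galaxy).** A directed star is a center vertex together with arcs from the center to each of its other vertices. A directed star forest, or galaxy, is a digraph each of whose components is a directed star. We identify a galaxy with its arc set. So a galaxy is a set of arcs such that every vertex is the head of at most one of them, and no vertex is both a head and a tail. It covers the vertices incident with its arcs, and it is spanning if it covers all vertices.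

For instance $\{ab,ac\}$ is a galaxy; $\{ab,cb\}$ is not ($b$ is a head twice), and neither is $\{ab,bc\}$ ($b$ is a head and a tail).

**Definition (directed star arboricity).** $dst(D)$ is the minimum number of galaxies into which the arc set of $D$ can be partitioned.

In other words, we color arcs, and two arcs with a common vertex $v$ conflict at $v$ unless both leave $v$. A color class is a galaxy exactly when it contains no conflicting pair.

How large must $dst(D)$ be in terms of $\Delta$? If $\Delta$ arcs enter one vertex, they pairwise conflict, so at least $\Delta$ colors are needed, and for the digraph consisting of exactly these arcs, $\Delta$ colors suffice. The first guess is therefore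
$$dst(D)\le\Delta. \tag{1}$$

Let us test it. If $\Delta=1$, the components with arcs are single arcs, $D$ is itself a galaxy, and (1) holds. If $\Delta=2$, try cycles. The two arcs of a pair $uv,vu$ conflict and need $2$ colors. A directed $4$-cycle needs $2$: alternate. But in a directed triangle every two arcs are consecutive, hence conflict, and $3$ colors are needed. So the guess fails at $\Delta=2$. The next statement says exactly how.

**Proposition 1.** If $\Delta(D)\le2$, then $dst(D)\le2$ unless some component of $D$ is an odd directed cycle. In any case $dst(D)\le3$.

*Proof.* Form the conflict graph: its vertices are the arcs of $D$, and each conflict of two arcs at a vertex gives an edge. (The arcs of a pair $uv,vu$ conflict at $u$ and at $v$ and get a double edge.) A vertex of $D$ lies on at most two arcs, so it produces at most one conflict. An arc has two ends, so the conflict graph has maximum degree at most $2$, and its components are paths and cycles, where a double edge counts as a cycle of length $2$. A cycle in the conflict graph comes from a component of $D$ that is a cycle of some length $\ell\ge2$ in the underlying multigraph and that has a conflict at each of its vertices, that is, no vertex of out-degree $2$. The out-degrees of these $\ell$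 vertices sum to the number $\ell$ of arcs and are at most $1$, so all out-degrees, and hence all in-degrees, equal $1$. The component is a directed cycle of length $\ell$. Paths and even cycles are $2$-colorable, and odd cycles are $3$-colorable. $\square$

An odd directed cycle does need $3$ colors, since consecutive arcs conflict. For $\Delta=3$, we quote as a known fact that (1) holds. Does the parity trouble of $\Delta=2$ return for larger $\Delta$? If parallel arcs were allowed, it would: repeat each arc of a directed triangle $m\ge2$ times. Then $\Delta=2m$, but any two of the $3m$ arcs are parallel or consecutive, so all pairwise conflict and $3m=\frac32\Delta$ colors are needed. Without parallel arcs the guess survives. It is Conjecture 5.12 of "Conception de Réseaux Dynamiques Tolérants aux Pannes", and it is true.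

**Theorem 2.** Every digraph $D$ with maximum degree $\Delta\ge3$ satisfies $dst(D)\le\Delta$.

The case $\Delta=3$ is the quoted fact; these notes prove the rest from it. Together with the tests above, for every $\Delta\ge1$ we get $dst(D)\le\Delta$ unless $\Delta=2$ and some component of $D$ is an odd directed cycle, in which case $dst(D)=3$.

## 2. Why proper edge coloring loses, and peeling off one galaxy

The first tool to try is edge coloring. A proper edge coloring of the underlying multigraph is in particular a coloring without conflicts. Edge multiplicities are at most $2$, so Vizing's theorem gives $dst(D)\le\Delta+2$. This route can give nothing better. Let $T$ be the bidirected triangle: three vertices and all six arcs between them. Here $\Delta=4$, and any two of the six edges of the underlying multigraph share a vertex, so a proper edge coloring needs $6=\Delta+2$ colors. Yet $dst(T)=3$: take the out-star at each vertex (three are necessary, since a galaxy on three vertices has at most two arcs). The loss comes from forbidding two arcs of the same color to leave the same vertex, so we must really use stars.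

The second idea is induction on $\Delta$: remove one galaxy that meets every vertex of maximum degree. This is what works.

**Theorem 3.** Let $\Delta=\Delta(D)\ge1$. Then $D$ has a galaxy covering every vertex of degree $\Delta$, except precisely when $\Delta=2$ and some connected component of $D$ is a directed cycle of odd length.

*Proof of Theorem 2 from Theorem 3.* We show by induction on $k\ge3$ that $\Delta(D)\le k$ implies $dst(D)\le k$. For $k=3$ this is the quoted fact if $\Delta(D)=3$, and Proposition 1 if $\Delta(D)\le2$. Let $k\ge4$. If $\Delta(D)<k$, use the induction hypothesis. If $\Delta(D)=k$, Theorem 3 gives a galaxy $F$ covering all vertices of degree $k$ (the exception has $\Delta=2$). Every such vertex loses at least one arc, so $\Delta(D-F)\le k-1$, and $D-F$ decomposes into at most $k-1$ galaxies. With $F$ this makes at most $k$. $\square$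

The exception in Theorem 3 is genuine: at each vertex of a directed cycle a galaxy uses at most one of the two arcs, so on an odd directed cycle component it is a matching and misses a vertex, whose degree is $2=\Delta$. It remains to find the galaxy in all other cases. From now on $D$ is fixed, $\Delta\ge1$, and we are not in the exceptional case.

## 3. Gallai–Edmonds components and the number of arcs leaving them

The simplest galaxy is a matching. Can we always cover the vertices of degree $\Delta$ by a matching? No: in $T$ all three vertices have degree $4$, and a matching covers at most two. But the star $\{ab,ac\}$ covers all three. So the plan is to use matchings as far as they go, and to see on which pieces we need stars. Matching theory tells us where those pieces are.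

**Definition (factor-critical).** A graph is factor-critical if deleting any one vertex leaves a graph with a perfect matching. Odd cycles and the one-vertex graph are examples.

A factor-critical graph has odd order. It is connected: if $C_1$ is a component and there are others, deleting a vertex of $C_1$ shows that $|C_1|$ is odd, while deleting a vertex outside $C_1$ shows that $|C_1|$ is even.

We recall three textbook facts. The first is the Gallai–Edmonds structure theorem (Lovász–Plummer, *Matching Theory*, Thm 3.2.1). In a graph $G'$, let $X$ be the set of vertices missed by some maximum matching, $A$ the set of vertices outside $X$ with a neighbor in $X$, and $Y$ the rest. Then the components of $G'[X]$ are factor-critical, $G'[Y]$ has a perfect matching, and every $A_0\subseteq A$ has neighbors in at least $|A_0|$ components of $G'[X]$. (In a star with three leaves, $X$ is the set of leaves, $A$ is the center, and $Y=\emptyset$.) The second is Hall's theorem. The third is the Mendelsohn–Dulmage theorem: if a bipartite graph with sides $P,Q$ has a matching $M_1$ saturating $P_0\subseteq P$ and a matching $M_2$ saturating $Q_0\subseteq Q$, then it has a matching saturating $P_0\cup Q_0$. To recall why, look at the components of $M_1\cup M_2$. Isolated vertices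 belong to neither $P_0$ nor $Q_0$. In a cycle take the edges of $M_1$. In a path with an odd number of edges take every second edge, starting with the first; all its vertices are covered. A path with an even positive number of edges has both ends on the same side. If this is $P$, take the edges of $M_1$: the one missed vertex lies in $P$ and is missed by $M_1$, so it is not in $P_0$. If it is $Q$, take the edges of $M_2$.

**Step 1: setting up.** The purpose is to turn "cover the vertices of degree $\Delta$" into a matching question. Let $M=\{v:d(v)=\Delta\}$ and $N=V(D)\setminus M$. Let $G$ be the underlying simple graph of $D$, and let $G'$ be $G$ plus all edges between vertices of $N$. We do not care whether vertices of $N$ are covered, so we may match them with each other for free and drop such fictitious edges at the end. Apply Gallai–Edmonds to $G'$ and get $X,A,Y$. Call a component $B$ of $G'[X]$ *bad* if $B\subseteq M$ and $D[B]$ has no spanning galaxy. For $B\subseteq M$ we have $G'[B]=G[B]$. All arcs of $D$ with exactly one end in a component $B$ have their other end in $A$.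

**Claim 4.** If $B$ is bad, at least $\Delta$ arcs of $D$ join $B$ to $A$.

Check it on two cases. If $|B|=1$, the vertex of $B$ has degree $\Delta$ and all its arcs go to $A$, so the Claim holds. If $D[B]$ is a directed triangle, each vertex has $\Delta-2$ arcs to $A$, in total $3(\Delta-2)$, which is at least $\Delta$ exactly when $\Delta\ge3$; for $\Delta=2$ the triangle is a component of $D$, which is the excluded case.

**Step 2: Claim 4 implies Theorem 3.** The purpose is to match every bad component to its own vertex of $A$, and then to cover everything. Let $\Gamma$ be the bipartite graph between $A$ and the set of components of $G'[X]$, with $a$ adjacent to $B$ if $G'$ has an edge from $a$ to $B$.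

Let $\mathcal B_0$ be a set of bad components. By the Claim at least $\Delta|\mathcal B_0|$ arcs of $D$ join them to their neighborhood in $A$. Each vertex of $A$ is on at most $\Delta$ arcs, so this neighborhood has at least $|\mathcal B_0|$ vertices. By Hall's theorem $\Gamma$ has a matching saturating all bad components. By Gallai–Edmonds and Hall's theorem it has a matching saturating $A$. By Mendelsohn–Dulmage it has a matching $\mu$ saturating $A$ and all bad components.

Now choose the following edges and arcs. In $Y$, take a perfect matching of $G'[Y]$. For each $a\in A$ with $\mu(a)=B$, take an edge $ab$ of $G'$ with $b\in B$ and a perfect matching of $G'[B]-b$, which exists as $G'[B]$ is factor-critical. A component $B$ not matched by $\mu$ is not bad. If $B\subseteq M$, take a spanning galaxy of $D[B]$. Otherwise choose $b\in B\cap N$, leave $b$ uncovered, and take a perfect matching of $G'[B]-b$. Finally discard all chosen matching edges that are not in $G$ (both their ends are in $N$), and represent each remaining chosen edge by one arc of $D$.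

All pieces are vertex-disjoint, and each is a single arc or a galaxy, so their union is a galaxy. Before discarding, every vertex was covered except some vertices of $N$; and every $G'$-edge at a vertex of $M$ belongs to $G$, so no vertex of $M$ was uncovered by discarding. This is the galaxy of Theorem 3. $\square$

So everything rests on Claim 4 for $|B|\ge3$. We must learn what $D[B]$ looks like when it has no spanning galaxy although its underlying graph is factor-critical.

## 4. Factor-critical digraphs without a spanning galaxy

**Definition (strong set).** A nonempty $S\subseteq V(D)$ is a strong set of $D$ if $D[S]$ is strongly connected; singletons are strong. A union of strong sets with a common vertex is strong.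

**Definition (odd digraph).** A strong digraph is odd if all its strong sets have odd order.

A directed cycle of odd length is odd: its strong sets are the singletons and the whole cycle. The triangle $1\to2\to3\to1$ with the additional arc $21$ is not odd, because $\{1,2\}$ is strong; and it has the spanning galaxy $\{21,23\}$. This is the pattern: an even strong set lets us save a vertex. The tool for extending partial galaxies is the following.

**Lemma 5.** Let $H$ be a digraph and $\emptyset\ne Z\subseteq V(H)$ such that every vertex is reachable from $Z$. Then $H$ has a galaxy covering all of $V(H)\setminus Z$ in which no vertex of $Z$ is a head.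

*Proof.* For $x\notin Z$ let $p(x)$ be an in-neighbor with $dist(Z,p(x))=dist(Z,x)-1$. Process $V(H)\setminus Z$ in order of nonincreasing distance from $Z$. At $x$: if $x$ is already the tail of a chosen arc, do nothing; otherwise choose the arc $p(x)x$.

A vertex becomes a head at most once, and only when it is processed, at which time it is not a tail. It does not become a tail later: if $x'$ is processed after $x$, then $dist(Z,p(x'))<dist(Z,x')\le dist(Z,x)$, so $p(x')\ne x$. Hence no vertex is both a head and a tail, and we have a galaxy. Vertices of $Z$ are never processed, so they are not heads. Every processed vertex is a tail or becomes a head, so it is covered. $\square$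

On the path $z\to x\to y$ with $Z=\{z\}$, we first choose $xy$ and then skip $x$.

**Lemma 6.** Let $B\subseteq V(D)$ with $|B|\ge3$ be such that the underlying graph of $D[B]$ is factor-critical and $D[B]$ has no spanning galaxy. Then $D[B]$ is an odd digraph.

*Proof.* **Step 1: $D[B]$ is strong.** We show that otherwise a matching can be completed inside an initial strong component. Suppose $D[B]$ is not strong, and let $I\ne B$ be a strong component of $D[B]$ that no arc of $D[B]$ enters. A factor-critical graph is connected, so there is an arc between $I$ and $B\setminus I$; it leaves $I$. Call it $ty$, with $t\in I$, $y\in B\setminus I$. Take a perfect matching of the underlying graph of $D[B\setminus\{y\}]$ and represent each edge by an arc. Keep only the arcs not contained in $I$, and add $ty$; call the result $F_1$. A kept arc that meets $I$ has its tail in $I$, so all heads of $F_1$ lie in $B\setminus I$. The matching arcs are vertex-disjoint and avoid $y$, so $y$ is a head once and never a tail; and $t\in I$ is not a head. So $F_1$ is a galaxy, and it covers $B\setminus I$.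

Let $Z$ be the set of tails of $F_1$ in $I$; it contains $t$. Since $D[I]$ is strong, Lemma 5 applies to $D[I]$ and $Z$ and gives a galaxy $F_2$ covering $I\setminus Z$ with no head in $Z$. In $F_1\cup F_2$, the vertices of $B\setminus I$ meet only $F_1$. A vertex of $I$ meets $F_1$ only as a tail, and then it is in $Z$ and is not a head of $F_2$. So $F_1\cup F_2$ is a spanning galaxy of $D[B]$, a contradiction.

**Step 2: an even strong set $S$ of minimum size has a spanning galaxy.** Suppose some strong set of $D[B]$ is even, and let $S$ be one of minimum size. Let $H\subsetneq S$ be an inclusion-maximal proper strong subset of $S$; by minimality $|H|$ is odd. Since $D[S]$ is strong, there is an arc $q_0q_1$ of $D[S]$ with $q_0\in H$, $q_1\notin H$. Let $q_1,\dots,q_p,q_{p+1}$ be a shortest path in $D[S]$ from $q_1$ to $H$, so that only $q_{p+1}$ is in $H$. Then $H\cup\{q_1,\dots,q_p\}$ is strong, hence equals $S$ by maximality of $H$. Thus $p=|S|-|H|$ is odd, and the arcs $q_0q_1,q_2q_3,\dots,q_{p-1}q_p$ cover $q_0,q_1,\dots,q_p$ and are vertex-disjoint. Add the galaxy that Lemma 5 gives for $D[H]$ and $Z=\{q_0\}$: it covers $H\setminus\{q_0\}$, and $q_0$ is not a head in it. Together they form a spanning galaxy $F_S$ of $D[S]$.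

**Step 3: extending it to $B$.** By Step 1, $D[B]$ is strong, so Lemma 5 for $D[B]$ and $Z=S$ gives a galaxy $F'$ covering $B\setminus S$ with no head in $S$. Let $Z'$ be the set of tails of $F'$ in $S$. If $Z'=\emptyset$, then $F'$ does not meet $S$, and $F'\cup F_S$ is a spanning galaxy of $D[B]$. If $Z'\ne\emptyset$, Lemma 5 for the strong digraph $D[S]$ and $Z'$ gives $F''$ covering $S\setminus Z'$ with no head in $Z'$. The vertices of $S$ that meet $F'$ are those of $Z'$, they are only tails in $F'$, and they are not heads in $F''$; so $F'\cup F''$ is a spanning galaxy of $D[B]$. Both cases are contradictions. $\square$

## 5. Vertices of degree 2 in odd digraphs, and the proof of Claim 4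

By Lemma 6 a bad component $B$ with $|B|\ge3$ induces an odd digraph. To count the arcs leaving $B$, we want vertices of small degree inside $B$. How small, and how many? Here is a family to keep in mind.

For $m\ge1$ let $D_m$ have vertices $u,a_1,b_1,\dots,a_m,b_m$ and the arcs $ua_i$, $a_ib_i$, $b_iu$ for all $i$, and $b_ia_j$ for all $i<j$. So $D_1$ is a directed triangle. The digraph $D_m$ is strong, because $u\to a_i\to b_i\to u$. It is odd: $D_m-u$ is acyclic (order $a_1,b_1,a_2,b_2,\dots$), so a strong set with at least two vertices contains $u$; and since $b_i$ is the only out-neighbor of $a_i$ and $a_i$ is the only in-neighbor of $b_i$, it contains both or neither of $a_i,b_i$. The degrees are $d(u)=2m$, $d(a_i)=i+1$, $d(b_i)=m-i+2$. For $m\ge2$ the only vertices of degree $2$ are $a_1$ and $b_m$. The number of arcs is $3m+\binom m2$, so the average degree is unbounded in this family: we cannot expect the typical vertex to have small degree, nor more than two vertices of degree $2$. Two is what is true.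

**Definition (tight arc).** An arc $wv$ is tight if $d^+(w)=1=d^-(v)$.

In $D_m$ every arc $a_ib_i$ is tight.

**Lemma 7.** Let $D$ be an odd digraph of order $n\ge3$.

(A) For every tight arc $wv$ there is a vertex of degree $2$ outside $\{w,v\}$.

(B) For every vertex $v$ there is a vertex of degree $2$ other than $v$.

In particular $D$ has at least two vertices of degree $2$.

The last sentence follows from (B): apply it to any vertex to get $x$ of degree $2$, then to $x$.

*Proof of Claim 4 from Lemmas 6 and 7.* Let $B$ be bad. The case $|B|=1$ was done in Section 3. Otherwise $|B|\ge3$ and $|B|$ is odd. By Lemma 6, $D[B]$ is an odd digraph; each of its vertices has an in-arc and an out-arc in $D[B]$, so $\Delta\ge2$. Let $b$ be the number of arcs between $B$ and its complement; they all join $B$ to $A$. All vertices of $B$ have degree $\Delta$ in $D$. By Lemma 7 two of them have degree $2$ in $D[B]$, so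
$$b\ge2(\Delta-2). \tag{2}$$
Counting degrees over $B$, where $e(B)$ is the number of arcs of $D[B]$,
$$b=\Delta|B|-2e(B)\equiv\Delta\pmod2, \tag{3}$$
since $|B|$ is odd. If $\Delta\ge4$, then (2) gives $b\ge2\Delta-4\ge\Delta$. If $\Delta=3$, then $b\ge2$ and $b$ is odd by (3), so $b\ge3$. If $\Delta=2$, the strong digraph $D[B]$ has all degrees at most $2$, so it is a directed cycle, of odd length $|B|$, and its vertices have no further arcs. It is then a component of $D$, which is the excluded case. $\square$

What is left is Lemma 7. How would one induct? Delete a vertex $u$. If $D-u$ has a strong component $C$ with $|C|\ge2$, then $D[C]$ is again odd, so by induction it has vertices of degree $2$. But these may have further arcs leaving $C$. For instance, let two directed triangles $1\to2\to3\to1$ and $1\to u\to y\to1$ share the vertex $1$. Here $C=\{1,2,3\}$, and the vertex $1$ has degree $2$ in $D[C]$ and degree $4$ in $D$. This is where the simple induction stops: it does not see which vertices of $C$ are attached to the outside.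

The remedy is to remember the outside of $C$ by a small gadget: a tight arc $w'v'$, with arcs to $w'$ from the vertices of $C$ that have arcs out of $C$, and arcs from $v'$ to those that have arcs into them from outside. A vertex of $C$ that has degree $2$ in this enlarged digraph is not attached. But now the induction hypothesis must give a vertex of degree $2$ outside the gadget. This is why part (A) is in the lemma. The induction bottoms out when $D-u$ is acyclic, and that case needs its own analysis, which we do first.

## 6. Acyclic digraphs in which all unions of $s$–$t$ paths are even

When $D-u$ is acyclic, cut $D$ open at $u$: let $s$ keep the out-arcs of $u$ and $t$ the in-arcs. Cycles through $u$ become $s$–$t$ paths, and a union of cycles through $u$ is a strong set, hence odd. This leads to the following notion.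

**Definition (even $st$-dag).** An even $st$-dag is an acyclic digraph $G$ (no parallel arcs) with two distinct vertices $s,t$, no arc $st$, and internal vertex set $I=V(G)\setminus\{s,t\}\ne\emptyset$, such that every internal vertex lies on an $s$–$t$ path, and every union of one or more $s$–$t$ paths contains an even number of internal vertices.

By acyclicity $s$ has no in-arcs and $t$ no out-arcs, since every other vertex is reachable from $s$ and reaches $t$ (and $s$ reaches $t$). Also by acyclicity, an $s$–$a$ path followed by an $a$–$t$ path is a path, and the two share only $a$. Reversing all arcs and exchanging $s$ and $t$ gives again an even $st$-dag. Each internal vertex has degree at least $2$.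

Two examples. Cutting $D_m$ at $u$ gives an even $st$-dag, in which the internal vertices on paths come in pairs $a_i,b_i$. The second is the *nested* example, with arcs $sa,\ ap,\ pq,\ qx,\ xt$ and $ax$: its paths are $s\,a\,x\,t$ and $s\,a\,p\,q\,x\,t$, and the unions have $2$ or $4$ internal vertices. Its internal vertices of degree $2$ are $p$ and $q$, the ends of an arc; and $d^+(s)=d^-(t)=1$. The second part of Lemma 9 says that this is no accident.

The only arithmetic we need is the following.

**Fact 8 (parity).** For finite sets $A_1,\dots,A_m$,
$$\Bigl|\bigcap_{i\le m}A_i\Bigr|=\sum_{\emptyset\ne J\subseteq\{1,\dots,m\}}(-1)^{|J|+1}\Bigl|\bigcup_{j\in J}A_j\Bigr|. \tag{4}$$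
Hence if all unions of nonempty subfamilies are odd, so is the intersection; if all these unions are even, so is the intersection.

*Proof.* For a finite set $K$, the sum of $(-1)^{|J|+1}$ over nonempty $J\subseteq K$ is $1$ if $K\ne\emptyset$ and $0$ if $K=\emptyset$. An element $z$ that is outside $A_i$ exactly for $i\in K$ is counted on the right of (4) for those $J$ not contained in $K$, so it contributes $1-1=0$ if $K\neq\emptyset$ and $1-0=1$ if $K=\emptyset$. This proves (4). The sum has $2^m-1$ terms, an odd number; so it is odd if all terms are odd, and even if all terms are even. $\square$

**Lemma 9.** Let $G$ be an even $st$-dag.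

(i) At least two internal vertices have degree $2$.

(ii) If there is an arc $wv$ between internal vertices such that all internal degree-$2$ vertices lie in $\{w,v\}$, then $d^+(s)=d^-(t)=1$.

*Proof.* Induction on $|I|$: we assume the lemma for all even $st$-dags with fewer internal vertices.

**Step 1: a two-coloring of the internal vertices.** Its use is to restrict the arcs. For $a\in I$ let $\alpha(a)\in\{0,1\}$ be the parity of the number of internal vertices strictly before $a$ on an $s$–$a$ path. This does not depend on the path: complete two such paths by the same $a$–$t$ path $Q$; both results have an even number of internal vertices. The same computation shows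
$$\text{the number of internal vertices of } Q\text{, including } a,\text{ is}\equiv\alpha(a)\pmod2. \tag{5}$$
We call $a$ an $\alpha0$ or an $\alpha1$ vertex. An out-neighbor of $s$ is $\alpha0$; an arc between internal vertices changes $\alpha$; and an in-neighbor of $t$ is $\alpha1$, by (5) with $Q=a\,t$. So the only kinds of arcs are $s\to\alpha0$, $\alpha0\to\alpha1$, $\alpha1\to\alpha0$, $\alpha1\to t$. By (5), reversal of $G$ exchanges the two values of $\alpha$: in the reversed dag one counts the internal vertices of $Q$ other than $a$.

**Step 2: counting dominators.** We relate $\alpha(a)$ to bottlenecks. A strict dominator of $a\in I$ is an internal vertex $\ne a$ on all $s$–$a$ paths; a strict postdominator of $a$ is an internal vertex $\ne a$ on all $a$–$t$ paths. Then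
$$\#\{\text{strict postdominators of }a\}\equiv\alpha(a)+1,\qquad \#\{\text{strict dominators of }a\}\equiv\alpha(a)\pmod2. \tag{6}$$
For the first, fix an $s$–$a$ path $P$, and consider the internal vertex sets of $P\cup Q$ over all $a$–$t$ paths $Q$. All unions of these sets are unions of $s$–$t$ paths, so they are even, and by Fact 8 the intersection is even. The intersection consists of the internal vertices of $P$, including $a$, of which there are $\equiv\alpha(a)+1$, and the strict postdominators of $a$; these two sets are disjoint, because $P$ and $Q$ share only $a$. For the second, fix an $a$–$t$ path $Q$ and let $P$ vary over all $s$–$a$ paths. The intersection is even and is the disjoint union of the internal vertices of $Q$, of which there are $\equiv\alpha(a)$ by (5), and the strict dominators of $a$.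

**Step 3: two special vertices.** We look for candidates of degree $2$ at the two extremes of the order. Fix a topological order. Since $t$ has an in-neighbor, which is internal and $\alpha1$, there is a first $\alpha1$ vertex $b_1$. Its in-neighbors are $\alpha0$ vertices. In-neighbors of an $\alpha0$ vertex are $s$ or $\alpha1$ vertices; as all $\alpha1$ vertices other than $b_1$ come after $b_1$, the in-neighbors of $b_1$ have $s$ as their only in-neighbor. Suppose $b_1$ had two in-neighbors $a\ne a'$. Take a $b_1$–$t$ path $Q$. The union of $s\,a\,Q$ and $s\,a'\,Q$ has exactly one internal vertex more than the path $s\,a\,Q$, so an odd number, a contradiction. So $b_1$ has a unique in-neighbor $a_1$, with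
$$N^-(a_1)=\{s\},\qquad \alpha(a_1)=0.$$
Now apply this to the reversed dag with the reversed order, recalling that $\alpha$ is exchanged. The last $\alpha0$ vertex $a_L$ has a unique out-neighbor $b_L$, with $\alpha(b_L)=1$ and $N^+(b_L)=\{t\}$. Reversal exchanges the roles of $a_1$ and $b_L$.

In the nested example, $a,p,q,x$ have $\alpha$-values $0,1,0,1$, so $b_1=p$, $a_1=a$, $a_L=q$, $b_L=x$, and neither $a_1$ nor $b_L$ has degree $2$.

**Step 4, Case 1: $d^+(a_1)=1$ and $d^-(b_L)=1$.** Then $a_1$ and $b_L$ have degree $2$, and they are distinct, having different $\alpha$. This is (i). For (ii), let all internal degree-$2$ vertices lie in $\{w,v\}$, where $wv$ is an arc between internal vertices. Then $\{w,v\}=\{a_1,b_L\}$, and since $N^+(b_L)=\{t\}$ the arc is $a_1b_L$. So the only arcs at $a_1$ and $b_L$ are $sa_1$, $a_1b_L$, $b_Lt$. If $I=\{a_1,b_L\}$, then $d^+(s)=d^-(t)=1$, as desired. Otherwise consider $G-\{a_1,b_L\}$. The only $s$–$t$ path of $G$ meeting $\{a_1,b_L\}$ is $s\,a_1\,b_L\,t$, so every other internal vertex lies on an $s$–$t$ path that survives, and unions of surviving paths are still even. So this is an even $st$-dag, with fewer internal vertices. By induction (i) it has internal vertices of degree $2$; they are not adjacent to $a_1$ or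 $b_L$, so they have degree $2$ in $G$ and lie outside $\{w,v\}$, a contradiction. So $I=\{a_1,b_L\}$.

**Step 5, Case 2: $d^+(a_1)\ge2$ or $d^-(b_L)\ge2$. Finding a two-terminal piece.** Reversal exchanges $a_1$ and $b_L$ and preserves both statements (the arc $wv$ becomes $vw$), so we assume $d^+(a_1)\ge2$. We look for a vertex $x$ such that everything between $a_1$ and $x$ is cut off from the rest.

By (6) and $\alpha(a_1)=0$, the number $k$ of strict postdominators of $a_1$ is odd, so $k\ge1$. They occur on all $a_1$–$t$ paths, in topological order; let $x$ be the first. The strict postdominators of $x$ are exactly the other $k-1$ ones. Indeed, every $a_1$–$t$ path passes through $x$ and then follows an $x$–$t$ path, so every strict postdominator of $x$ is a strict postdominator of $a_1$ different from $x$. Conversely let $z\ne x$ be a strict postdominator of $a_1$. Prefix any $x$–$t$ path by an $a_1$–$x$ path. The result contains $z$, and $z$ comes after $x$ in the topological order, so $z$ is on the $x$–$t$ path. Since $k-1$ is even, (6) gives $\alpha(x)=1$.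

Again by (6), $x$ has an odd number of strict dominators; let $d$ be one. It lies on every path consisting of the arc $sa_1$ followed by an $a_1$–$x$ path. If $d\ne a_1$, then $d$ lies on all $a_1$–$x$ paths, and hence on all $a_1$–$t$ paths, since these pass through $x$. So $d$ is a strict postdominator of $a_1$ that precedes $x$, contradicting the choice of $x$. Therefore $d=a_1$: every $s$–$x$ path contains $a_1$, and every $a_1$–$t$ path contains $x$.

Let $R$ be the set of vertices different from $a_1,x$ that lie on $a_1$–$x$ paths. Then
$$\text{every in-neighbor of a vertex of } R\cup\{x\}\text{ lies in } R\cup\{a_1\}, \tag{7}$$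
$$\text{every out-neighbor of a vertex of } R\cup\{a_1\}\text{ lies in } R\cup\{x\}. \tag{8}$$
For (7), let $c$ be an in-neighbor of $r\in R\cup\{x\}$. Take any $s$–$c$ path (trivial if $c=s$), continue to $r$, and then to $x$. This $s$–$x$ path contains $a_1$, and $a_1$ is a proper ancestor of $r$, so $a_1$ lies on the $s$–$c$ part. Hence $c\ne s$, and $c$ lies on an $a_1$–$x$ path; as $c$ is a proper ancestor of $x$, $c\in R\cup\{a_1\}$. For (8), let $e$ be an out-neighbor of $r\in R\cup\{a_1\}$. Take a path from $a_1$ to $r$, continue to $e$ and then to $t$ (stopping if $e=t$). This $a_1$–$t$ path contains $x$, and $r$ is a proper ancestor of $x$, so $x$ is $e$ or comes after $e$. Hence $e\ne t$, and $e$ lies on an $a_1$–$x$ path and is not $a_1$; so $e\in R\cup\{x\}$.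

Since $d^+(a_1)\ge2$, (8) shows $R\ne\emptyset$.

**Step 6: part (i) in Case 2.** We apply induction to the piece. Let $G_R$ be the dag with source $a_1$, sink $x$, internal set $R$, and the arcs of $G[R\cup\{a_1,x\}]$ except $a_1x$ (if present). Each vertex of $R$ lies on an $a_1$–$x$ path of $G$, which stays in $R\cup\{a_1,x\}$ and so is a path of $G_R$. Let $U$ be the union of the interiors of one or more $a_1$–$x$ paths in $G_R$, and let $Q$ be an $x$–$t$ path with $|Q|$ internal vertices, including $x$. By (5), $|Q|\equiv\alpha(x)=1$. Prefixing the arc $sa_1$ and appending $Q$ to the chosen $a_1$–$x$ paths gives $s$–$t$ paths of $G$ whose union has $1+|U|+|Q|$ internal vertices. This is even, so $|U|$ is even. Thus $G_R$ is an even $st$-dag, with fewer internal vertices than $G$ because $a_1\notin R$. By (7) and (8) each $r\in R$ has the same degree in $G_R$ as in $G$. By induction $R$ contains at least two vertices of degree $2$ in $G$. This proves (i).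

**Step 7: part (ii) in Case 2.** We shrink the piece to a single arc. Suppose all internal degree-$2$ vertices lie in $\{w,v\}$. By Step 6 they are exactly $w$ and $v$, and both lie in $R$. Let $G_0$ be $G-R$ together with the arc $a_1x$ (if absent). It is acyclic, since $a_1$ precedes $x$ in the topological order.

Every internal vertex of $G_0$ is on an $s$–$t$ path of $G_0$: it is on an $s$–$t$ path of $G$. If that path meets $R$, then by (7) it enters $R$ from $a_1$ and by (8) it leaves $R$ to $x$; it visits $a_1$ only once, so it meets $R$ in one stretch. Replace the part from $a_1$ to $x$ by the arc $a_1x$.

Unions are even: given a union of $s$–$t$ paths of $G_0$, replace $a_1x$, wherever it is used, by one fixed $a_1$–$x$ path through $R$. This path is a path of $G_R$, so it has an even number of vertices in $R$. The result is a union of $s$–$t$ paths of $G$, and the number of internal vertices has changed by an even number (possibly $0$). So the original union is even.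

Hence $G_0$ is an even $st$-dag, with fewer internal vertices because $R\ne\emptyset$. By (7) and (8), vertices outside $R\cup\{a_1,x\}$ are not adjacent to $R$, so internal vertices other than $a_1,x$ have the same degree in $G_0$ as in $G$. As $w,v\in R$, all internal degree-$2$ vertices of $G_0$ lie in $\{a_1,x\}$. Induction (ii), applied to $G_0$ with the arc $a_1x$, gives $d^+(s)=d^-(t)=1$ in $G_0$. The same holds in $G$, since $R$ is not adjacent to $s$ or $t$. $\square$

## 7. The gadget $w'v'$ and the proof of Lemma 7

We prove Lemma 7 by induction on $n$; for given $n$ we prove (A) first, and then (B), which may use (A) for the same $n$.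

**Step 1: choosing the vertex $u$ to delete.** We want (A) and (B) to run in parallel. In (B) put $u=v$. In (A), let $wv$ be tight. Every cycle through $w$ contains $v$, the only out-neighbor of $w$; and there is at least one such cycle, as $D$ is strong. A union of cycles through $w$ is a strong set, hence odd. By Fact 8 the intersection of all cycles through $w$ is odd. It contains $w$ and $v$, hence also some $u\notin\{w,v\}$. A cycle through $v$ contains $w$, the only in-neighbor of $v$. So every cycle through $w$ or through $v$ contains $u$, and therefore $\{w\}$ and $\{v\}$ are trivial strong components of $D-u$.

In $D_2$ with the tight arc $a_1b_1$, the cycles through $a_1$ are $a_1b_1u$ and $a_1b_1a_2b_2u$, and this step picks the vertex $u$ of $D_2$.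

**Step 2, Case 1: $D-u$ has a strong component $C$ with $|C|\ge2$. The digraph $D_C$.** We replace the outside of $C$ by one tight arc. As $C$ is a strong set, $|C|$ is odd and $|C|\ge3$. Define $D_C$ on $C\cup\{w',v'\}$ with the arcs of $D[C]$, the arc $w'v'$, an arc $cw'$ for each $c\in C$ having an out-neighbor (in $D$) outside $C$, and an arc $v'c$ for each $c\in C$ having an in-neighbor outside $C$. Since $D$ is strong and $u\notin C$, arcs of both latter kinds exist. So $D_C$ is strong. Since $N^+(w')=\{v'\}$ and $N^-(v')=\{w'\}$, the arc $w'v'$ is tight.

**Step 3: $D_C$ is odd.** We compare a strong set of $D_C$ with one of $D$. Let $T$ be a strong set of $D_C$. If $T\subseteq C$ or $|T|=1$, then $|T|$ is odd. Otherwise $T$ contains $w'$ or $v'$, hence both, because $v'$ is the only out-neighbor of $w'$ and $w'$ the only in-neighbor of $v'$. Let $S=T\setminus\{w',v'\}$. It is nonempty, since $\{w',v'\}$ is not strong. Let $E\subseteq S$ be the set of in-neighbors of $w'$ in $T$, and $N\subseteq S$ the set of out-neighbors of $v'$ in $T$ (here $N$ is a new letter, local to this proof). Both are nonempty as $T$ is strong.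

For each $c\in E$ pick an arc $cy$ of $D$ with $y\notin C$, and a path in $D$ from $y$ to $u$ (trivial if $y=u$). This path avoids $C$: otherwise, in $D-u$, one could go from $C$ to $y$ and back to $C$, so $y\in C$. Symmetrically, for each $c\in N$ pick an arc $yc$ with $y\notin C$ and a path from $u$ to $y$ (trivial if $y=u$); it avoids $C$ by the same reason. Let $X$ be the set of all vertices other than $u$ on the chosen $y$–$u$ and $u$–$y$ paths, including the vertices $y\ne u$ (again $X$ is local). Then $X\cap(C\cup\{u\})=\emptyset$.

In $D_C[T]$ take a path from a vertex of $S$ to $w'$. It cannot visit $v'$, which is entered only from $w'$. So every vertex of $S$ reaches $E$ inside $S$. Likewise, a path from $v'$ to a vertex of $S$ cannot visit $w'$, from which one can go only to $v'$; so every vertex of $S$ is reached from $N$ inside $S$.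

Now look at $D[S\cup X\cup\{u\}]$. From $u$ we reach, along the chosen $u$–$y$ paths, all their vertices and then $N$; hence all of $S$; hence $E$ and the vertices of the chosen $y$–$u$ paths. So $u$ reaches everything. In the other direction, every vertex of a chosen $y$–$u$ path reaches $u$, so every vertex of $E$ does; every vertex of $S$ reaches $E$; and every vertex of a chosen $u$–$y$ path reaches $N\subseteq S$. So everything reaches $u$, and $S\cup X\cup\{u\}$ is a strong set of $D$. The same argument with $C$ in place of $S$, using $E,N\subseteq C$ and that $D[C]$ is strong, shows that $C\cup X\cup\{u\}$ is a strong set of $D$. As $D$ is odd, $|S|+|X|+1$ and $|C|+|X|+1$ are odd, so $|S|\equiv|C|\equiv1\pmod2$. Hence $|T|=|S|+2$ is odd.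

**Step 4: Case 1 when $|C|+2<n$.** Here the induction applies. By (A) for $D_C$, which has order $|C|+2\ge5$, and its tight arc $w'v'$, there is a vertex $x\in C$ of degree $2$ in $D_C$. As $D[C]$ is strong and $|C|\ge2$, $x$ has an in-arc and an out-arc in $D[C]$. These use up its degree, so $x$ is not adjacent to $w'$ or $v'$. By the definition of $D_C$, $x$ has no arcs in $D$ to or from $V(D)\setminus C$, and so it has degree $2$ in $D$. Moreover $x\ne u$, which settles (B). In (A), $w,v\notin C$, because $\{w\}$ and $\{v\}$ are strong components of $D-u$; so $x\notin\{w,v\}$, which settles (A). In (A) the three vertices $u,w,v$ lie outside $C$, so $|C|+2<n$ always holds there.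

**Step 5: Case 1 when $|C|+2\ge n$.** This occurs only in (B), where $D_C$ is not smaller than $D$, and we find a tight arc in $D$ itself. Since $n$ and $|C|$ are odd and $u\notin C$, we have $n=|C|+2$ and $V(D)=C\cup\{u,y\}$ for some $y$. The set $C\cup\{u\}$ has even order, so it is not strong; hence there is no arc from $C$ to $u$ or no arc from $u$ to $C$.

In the first case all arcs leaving $C$ go to $y$, and there is at least one. Then there is no arc from $y$ to $C$, since otherwise $y$ would belong to the strong component $C$ of $D-u$. So $N^+(y)=\{u\}$ and $N^-(u)=\{y\}$, and $yu$ is tight. In the second case all arcs entering $C$ come from $y$, and there is at least one; so there is no arc from $C$ to $y$, hence $N^-(y)=\{u\}$ and $N^+(u)=\{y\}$, and $uy$ is tight. In both cases (A) for $D$, already proved for order $n$, gives a vertex of degree $2$ outside $\{u,y\}$. It differs from $u=v$, which proves (B).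

The two triangles with the common vertex $1$ from Section 5 are an instance: $n=5=|C|+2$, there is no arc from $u$ to $C=\{1,2,3\}$, and $uy$ is tight. Part (A) for $uy$ deletes the vertex $1$, and what remains is acyclic.

**Step 6, Case 2: $D-u$ is acyclic.** This is the only other case, and here Lemma 9 applies. Split $u$ into $s$, which takes the out-arcs of $u$, and $t$, which takes the in-arcs. The result $G$ is acyclic, has no parallel arcs and no arc $st$ (there are no loops), and its internal set $V(D)\setminus\{u\}$ is nonempty. Every internal vertex $a$ is on an $s$–$t$ path: $D$ has a path from $u$ to $a$ and a path from $a$ to $u$; these give an $s$–$a$ path and an $a$–$t$ path in $G$, whose concatenation is a path by acyclicity. An $s$–$t$ path of $G$ corresponds to a cycle of $D$ through $u$, so a union of $s$–$t$ paths corresponds to a strong set of $D$ containing $u$. Such a set is odd, so the union has an even number of internal vertices. Thus $G$ is an even $st$-dag, and internal vertices have the same degree in $G$ as in $D$.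

Part (B) follows from Lemma 9(i), since internal vertices differ from $u=v$. For (A), recall that $w,v\ne u$, so $w$ and $v$ are internal and $wv$ is an arc of $G$. If some internal degree-$2$ vertex lies outside $\{w,v\}$, we are done. If all internal degree-$2$ vertices lie in $\{w,v\}$, then by Lemma 9(ii)
$$d(u)=d^+(s)+d^-(t)=2,$$
and $u\notin\{w,v\}$ is the vertex we want. This proves Lemma 7, and with it Claim 4, Theorem 3 and Theorem 2. $\blacksquare$
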